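# Gluing by powers of $x$: duality for the stably free modules $P(a_0^{e_0},\ldots,a_n^{e_n})$

## 1. The matrix $1+(x^m-1)\,ab^t/s$

Fix $n\ge 1$ and consider the ring
$$R=\mathbb Z[x,y,a_1,\ldots,a_n,b_1,\ldots,b_n]\big/\bigl(xy+a_1b_1+\cdots+a_nb_n-1\bigr).$$
Write $a=(a_1,\ldots,a_n)^t$ and $b=(b_1,\ldots,b_n)^t$ for the two columns, and put
$$s=b^ta=a_1b_1+\cdots+a_nb_n=1-xy .$$
Since $xy+s=1$, the elements $x$ and $s$ generate the unit ideal: $\operatorname{Spec}R$ is covered by the two open sets $D(x)$ and $D(s)$. On the first, $y=x^{-1}(1-b^ta)$ can be eliminated, so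
$$R_x=\mathbb Z[x^{\pm1}][a_1,\ldots,a_n,b_1,\ldots,b_n]$$
is a *polynomial ring* over $\mathbb Z[x^{\pm1}]$. On the overlap $D(xs)$ consider, for each $m\in\mathbb Z$, the matrix
$$g_m=1+(x^m-1)\,\frac{ab^t}{s}\in GL_n(R_{xs}).$$
The $n\times n$ matrix $\pi=ab^t/s$ is idempotent, because $ab^tab^t=s\,ab^t$. So $g_m=(1-\pi)+x^m\pi$ multiplies the line spanned by $a$ by $x^m$ and is the identity on $\ker b^t$. Consequently
$$g_{m+l}=g_m\,g_l\qquad(m,l\in\mathbb Z),\tag{1}$$
and in particular $g_m^{-1}=g_{-m}$. If $n=1$ then $\pi=1$ and $g_m=(x^m)$. If we specialize $y=0$ and $a=b=\epsilon_1=(1,0,\ldots,0)^t$, then $g_m$ becomes $\operatorname{diag}(x^m,1,\ldots,1)$.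

Use $g_m$ to glue the free module $R_x^n$ on $D(x)$ to the free module $R_s^n$ on $D(s)$. The result is a projective $R$-module $M(g_m)$ of rank $n$. We shall see in Section 5 that for $m\ge1$
$$M(g_m)\cong R^{n+1}\big/R\,(x^m,a_1,\ldots,a_n).$$

Here is what this is for. The right-hand side is the universal example of a module attached to a unimodular row in which one coordinate is raised to a power. The left-hand side makes sense for every integer $m$, negative ones included. Dualizing replaces a gluing matrix by its inverse transpose, and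
$$(g_m^{-1})^t=1+(x^{-m}-1)\,\frac{ba^t}{s}.$$
So dualizing does two things: it changes $m$ into $-m$, and it exchanges $a$ with $b$. To prove that a module of this kind is self dual we must undo both. The talk shows that $g_m$ depends only on $m$ modulo $n!$, up to changes that do not affect the module, and that for even $n$ the exchange of $a$ and $b$ does not affect the module either.

## 2. Stably free modules from unimodular rows, and the condition $2e_0\cdots e_n\equiv 0$

All rings are commutative, and $n\ge1$ throughout.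

**Definition (unimodular row).** A row $(a_0,\ldots,a_n)\in A^{n+1}$ is *unimodular* if $\sum b_ia_i=1$ for some $b_i\in A$. We then put
$$P(a_0,\ldots,a_n)=A^{n+1}/A(a_0,\ldots,a_n),$$
written $P_A(a_0,\ldots,a_n)$ if the ring must be named.

The map $c\mapsto\sum b_ic_i$ splits the inclusion of $A(a_0,\ldots,a_n)\cong A$, so $P\oplus A\cong A^{n+1}$.

**Definition (stably free).** A module $P$ is *stably free of rank $r$ and type $t$* if $P\oplus A^t\cong A^{r+t}$. So $P(a_0,\ldots,a_n)$ is stably free of rank $n$ and type $1$.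

**Definition (self dual).** A module $P$ is *self dual* if $P\cong P^*=\operatorname{Hom}_A(P,A)$.

*Example.* Over $\mathbb Z$ the row $(2,3)$ is unimodular and $P(2,3)=\mathbb Z^2/\mathbb Z(2,3)\cong\mathbb Z$. Over $\mathbb R[x_0,x_1,x_2]/(x_0^2+x_1^2+x_2^2-1)$ the module $P(x_0,x_1,x_2)$ is isomorphic to the module of columns orthogonal to $(x_0,x_1,x_2)$, that is, of polynomial tangent fields on the $2$-sphere. It is not free, since a member of a basis would be a nowhere vanishing tangent field on $S^2$. By the computation for $n=2$ in Section 3, it is self dual.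

If $(a_0,\ldots,a_n)$ is unimodular and all $e_\nu>0$ are integers, then $(a_0^{e_0},\ldots,a_n^{e_n})$ is unimodular: a maximal ideal containing all $a_\nu^{e_\nu}$ would contain all $a_\nu$. Throughout we write $a^e=(a_0^{e_0},\ldots,a_n^{e_n})$, $E=e_0\cdots e_n$ and, for a second family of exponents, $F=f_0\cdots f_n$; all $e_\nu$ and $f_\nu$ are positive.

We take the following as known.

* **(i)** (Lam) A stably free module $P$ with $P\oplus A^t\cong A^{r+t}$ is self dual if $r\le2$, or if $r$ is odd and $t=1$.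
* **(ii)** (Suslin) If $E\equiv0\bmod n!$, then $P(a^e)$ is free.
* **(iii)** Let $A_n=\mathbb C[z_0,\ldots,z_n,\bar z_0,\ldots,\bar z_n]/(\sum z_\nu\bar z_\nu-1)$, the ring of complex polynomial functions on $S^{2n+1}$, where $z_\nu=x_\nu+iy_\nu$ and $\bar z_\nu=x_\nu-iy_\nu$. Let $\Lambda$ be a ring with $A_n\subset\Lambda\subset\mathbb C(S^{2n+1})$, the last being the ring of continuous complex-valued functions. If $n$ is even and $P_\Lambda(z^e)$ is self dual, then $2E\equiv0\bmod n!$. Moreover $P_{A_n}(z^e)$ is not free if $E\not\equiv0\bmod n!$.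

The paper "Some Stably Free Modules Which Are Not Self Dual" (http://www.math.uchicago.edu/%7eswan/stablyfree.pdf) asks whether the necessary condition in (iii) is sufficient for all rows over all rings. It is.

**Theorem 1.** If $2E\equiv0\bmod n!$, then $P(a^e)\cong P(a^e)^*$ for every unimodular row $a=(a_0,\ldots,a_n)$ over every commutative ring.

**Theorem 2.** Let $a=(a_0,\ldots,a_n)$ be a unimodular row over a commutative ring, $n\ge1$.

1. If $E\equiv F\bmod n!$, then $P(a^e)\cong P(a^f)$.
2. If $n$ is even and $E+F\equiv0\bmod n!$, then $P(a^e)^*\cong P(a^f)$.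

**Theorem 3.** Let $A_n\subset\Lambda\subset\mathbb C(S^{2n+1})$ be as in (iii), $n\ge1$. Then
$$P_\Lambda(z^e)\cong P_\Lambda(z^f)\iff E\equiv F\bmod n!,$$
$$P_\Lambda(z^e)^*\cong P_\Lambda(z^f)\iff E\equiv(-1)^{n+1}F\bmod n!.$$
So for $n$ even $P_\Lambda(z^e)$ is self dual if and only if $2E\equiv0\bmod n!$. The modules $P_\Lambda(z^e)$ form exactly $n!$ isomorphism classes, indexed by $E\in\mathbb Z/n!$, and duality acts on them by $E\mapsto(-1)^{n+1}E$.

For $n$ odd Theorem 1 is contained in (i), since $P(a^e)$ has rank $n$ and type $1$. For $n$ even it is Theorem 2(2) with $f=e$. Thus Theorem 2 is the heart of the matter, and Theorem 3 says that it is sharp. In particular, for $n$ even, $2E\equiv0\bmod n!$ is exactly the condition under which $P(a^e)$ is self dual for all unimodular rows over all commutative rings.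

*What the condition means.* For $n\ge2$, $2E\equiv 0\bmod n!$ says that $E\equiv0$ or $E\equiv n!/2$ modulo $n!$. In the first case the module is free by (ii). For $n=4$ we have $n!=24$, and the first interesting module is $P(a_0^{12},a_1,a_2,a_3,a_4)$. By Theorem 1 it is always self dual; over $A_4$, with $a_\nu=z_\nu$, it is not free by (iii).

Four elementary facts will be used without comment. $P(v)\cong P(\alpha v)$ for $\alpha\in GL_{n+1}(A)$, so permutations and sign changes of the coordinates do not matter (rows are written as columns when convenient). If $A\to A'$ is a ring homomorphism, then $A'\otimes_AP_A(v)\cong P_{A'}(v')$ with $v'$ the image of $v$. The dual of a finitely generated projective module commutes with base change. A surjection of a finitely generated projective module of rank $n$ onto a free module of rank $n$ is an isomorphism, since its kernel is finitely generated projective of rank $0$.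

## 3. Ranks one, two and odd, and the alternating matrix of size $n+1$

First we describe the dual. Let $v,w\in A^{n+1}$ be columns with $w^tv=1$. A linear form on $P(v)$ is a linear form $c^t$ on $A^{n+1}$ with $c^tv=0$, so $P(v)^*\cong\ker(v^t)$. Since $v^tw=1$, we have $A^{n+1}=\ker(v^t)\oplus Aw$, and therefore
$$P(v)^*\cong\ker(v^t)\cong P(w)\qquad\text{whenever }w^tv=1.\tag{2}$$
So self-duality of $P(v)$ asks for an isomorphism $P(v)\cong P(w)$.

**The case $n=1$.** If $b_0a_0+b_1a_1=1$, then $\begin{pmatrix}a_0&-b_1\\a_1&b_0\end{pmatrix}$ has determinant $1$. So $(a_0,a_1)^t$ is part of a basis of $A^2$, and $P(a_0,a_1)\cong A$.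

**The case $n=2$.** Here $n!=2$ and the condition $2E\equiv0$ is always satisfied, so every $P(v)$ with $v\in A^3$ has to be self dual. The cross product shows it: $c\mapsto v\times c$ kills $v$ and takes values in $\ker(v^t)$, so it induces $P(v)\to\ker(v^t)\cong P(v)^*$. It is onto, for if $v^td=0$ then
$$v\times(w\times d)=w\,(v^td)-d\,(v^tw)=-d .$$
A surjection between projective modules of the same rank $2$ is an isomorphism (its kernel is projective of rank $0$).

**The case $n$ odd.** Recall that a matrix $S$ is *alternating* if $S^t=-S$ and its diagonal is zero; then $u^tSu=0$ for every column $u$. Let $J$ be block diagonal with blocks $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, of the even size $n+1$. It is alternating, $J^t=-J$ and $J^2=-1$. Let $w^tv=1$. The matrix $N=Jww^t$ satisfies $N^2=Jw(w^tJw)w^t=0$, so $1+N$ is invertible, and $(1+N)v=v+Jw$. Hence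
$$P(v)\cong P(v+Jw).$$
The column $v_1=v+Jw$ also pairs to $1$ with $w_1=w+Jv_1=w+Jv-w=Jv$, because $w^tv_1=w^tv+w^tJw=1$ and $(Jv_1)^tv_1=-v_1^tJv_1=0$. Repeating the first move with $(v_1,w_1)$ gives
$$P(v_1)\cong P(v_1+Jw_1)=P(v+Jw-v)=P(Jw)\cong P(w),$$
the last because $J$ is invertible. With (2), $P(v)\cong P(v)^*$. This proves directly the part of (i) that concerns $P(v)$ with $n$ odd.

**Where this stops for $n$ even.** The argument needs an *invertible* alternating matrix of size $n+1$. If $n+1$ is odd, the generic alternating matrix $S$ over $\mathbb Z[S_{ij}]$ satisfies $\det S=\det S^t=(-1)^{n+1}\det S=-\det S$, so $\det S=0$. Hence every alternating matrix of size $n+1$ over every nonzero ring is singular. Nor can any other argument replace it without using the exponents: for $n=4$ and $e=(1,\ldots,1)$ we have $2E=2\not\equiv0\bmod24$, and by (iii) $P_{A_4}(z_0,\ldots,z_4)$ is not self dual.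

But when $n+1$ is odd, $n$ is even. The matrix $g_m$ of Section 1 has size $n$ and is built from a pair of columns $a,b$ of length $n$. There the chain of moves with $J$ is available again. The price is that $g_m$ lives only on the overlap $D(xs)$, and one must control which changes of a gluing matrix are harmless.

## 4. Gathering all exponents in one coordinate

The aim of this section is to reduce $P(a_0^{e_0},\ldots,a_n^{e_n})$ to a row in which only $a_0$ carries an exponent. A module $Q$ over $A[T]$ is *extended from $A$* if $Q\cong A[T]\otimes_AQ_0$ for some $A$-module $Q_0$ (for example, every free module is extended). Then $Q/TQ\cong Q_0\cong Q/(T-1)Q$. We use: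

**Quillen's local–global theorem** (Invent. Math. 36 (1976), Theorem 1). *If $Q$ is a finitely presented $A[T]$-module such that $Q_{\mathfrak m}$ is extended from $A_{\mathfrak m}$ for every maximal ideal $\mathfrak m$ of $A$, then $Q$ is extended from $A$.*

**Lemma 4.** Let $(u,v,c)$ be unimodular over $A$, where $c$ is a possibly empty vector, and let $k\ge1$. Then $P(u^k,v,c)\cong P(u,v^k,c)$.

*Proof.* **Step 1: rotate $(u,v)$ to $(-v,u)$.** Let
$$\varepsilon(T)=\begin{pmatrix}1&-T\\0&1\end{pmatrix}\begin{pmatrix}1&0\\T&1\end{pmatrix}\begin{pmatrix}1&-T\\0&1\end{pmatrix},\qquad \varepsilon(0)=1,\quad \varepsilon(1)=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.$$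
Put $(U,V)^t=\varepsilon(T)(u,v)^t$ and $r(T)=(U^k,V,c)$, a row over $A[T]$. Then $r(0)=(u^k,v,c)$ and $r(1)=((-v)^k,u,c)$. The row $r$ is unimodular: a maximal ideal of $A[T]$ containing its entries contains $U$, $V$ and $c$, hence also $u$, $v$ and $c$, since $\varepsilon(T)$ is invertible; this contradicts unimodularity of $(u,v,c)$. Let $Q=P_{A[T]}(r)$, a finitely presented module.

**Step 2: $Q$ is free locally on $A$.** Let $\mathfrak m\subset A$ be maximal. If an entry of $c$ is a unit in $A_{\mathfrak m}$, then elementary operations over $A_{\mathfrak m}[T]$ carry $r$ to a standard basis vector, so $Q_{\mathfrak m}$ is free. Otherwise all entries of $c$ lie in $\mathfrak m$, so $u$ or $v$ is a unit in the local ring $A_{\mathfrak m}$, and $(u,v)$ is unimodular over $A_{\mathfrak m}$. Hence $(U,V)$, and therefore $(U^k,V)$, is unimodular over $A_{\mathfrak m}[T]$. A unimodular pair is the first column of a matrix in $SL_2$ (the case $n=1$ in Section 3). Applying the inverse of that matrix carries $r$ to $(1,0,c)$,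 and elementary operations then carry this to $(1,0,\ldots,0)$. So $Q_{\mathfrak m}$ is free again.

**Step 3: compare $T=0$ and $T=1$.** By Quillen's theorem $Q$ is extended from $A$, so $Q/TQ\cong Q/(T-1)Q$. That is,
$$P(u^k,v,c)\cong P((-v)^k,u,c)\cong P(u,v^k,c),$$
the second isomorphism being a permutation and possibly a sign change. $\square$

Read from right to left, with $u=a_0^{e_0}$, $v=a_1$, $k=e_1$ and $c=(a_2^{e_2},\ldots,a_n^{e_n})$, the lemma gives $P(a^e)\cong P(a_0^{e_0e_1},a_1,a_2^{e_2},\ldots,a_n^{e_n})$. Then apply it with $u=a_0^{e_0e_1}$, $v=a_2$, $k=e_2$, and so on. The result is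
$$P(a^e)\cong P(a_0^{E},a_1,\ldots,a_n).\tag{3}$$

## 5. Gluing along $D(x)$ and $D(s)$

From here to Section 9, $R$, $x$, $y$, $a$, $b$, $s$ are as in Section 1. If $(a_0,\ldots,a_n)$ is unimodular over a ring $A$, with $\sum\beta_ia_i=1$, then $x\mapsto a_0$, $y\mapsto\beta_0$, $a_i\mapsto a_i$, $b_i\mapsto\beta_i$ defines a homomorphism $R\to A$ carrying $(x,a_1,\ldots,a_n)$ to the given row. So by base change and (3), statements about $P_R(x^m,a)$ give statements about all rows. In this section we describe $P_R(x^m,a)$ by a gluing matrix.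

**Definition (gluing).** For $g\in GL_n(R_{xs})$ let
$$M(g)=\{(p,q)\in R_x^n\times R_s^n:\ q=gp\ \text{ in }R_{xs}^n\}.$$

This is the kernel of $R_x^n\times R_s^n\to R_{xs}^n$, $(p,q)\mapsto q-gp$. Localization is exact, so $M(g)_x$ is the kernel of the corresponding map $R_x^n\times R_{xs}^n\to R_{xs}^n$, and the projection to $p$ identifies it with $R_x^n$. Likewise the projection to $q$ identifies $M(g)_s$ with $R_s^n$, since $p=g^{-1}q$. As $x$ and $s$ generate the unit ideal, $M(g)$ is finitely generated projective of rank $n$. For example, $M(1)=R^n$, because $0\to R\to R_x\times R_s\to R_{xs}$ is exact.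

**Recognition.** Let $M$ be an $R$-module with isomorphisms $\varphi:M_x\to R_x^n$ and $\psi:M_s\to R_s^n$. The module $M$ is the set of pairs in $M_x\times M_s$ that agree in $M_{xs}$. Applying $\varphi$ and $\psi$ to the two components gives $M\cong M(\psi\varphi^{-1})$.

**Equivalence.** Write $g\sim g'$ if $g'=k_2\,g\,k_1$ with $k_2$ in the image of $GL_n(R_s)$ and $k_1$ in the image of $GL_n(R_x)$. This is an equivalence relation, and
$$g\sim g'\ \Longrightarrow\ M(g)\cong M(g'),\tag{4}$$
by $(p,q)\mapsto(k_1^{-1}p,k_2q)$: indeed $g'k_1^{-1}p=k_2gp=k_2q$. Note the sides: *matrices over $R_s$ may be removed on the left, matrices over $R_x$ on the right.*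

**Free modules.** An isomorphism $R^n=M(1)\to M(g)$ induces matrices $k_1\in GL_n(R_x)$ and $k_2\in GL_n(R_s)$ on the two localizations, with $k_2=gk_1$ over $R_{xs}$. Hence
$$M(g)\text{ free}\ \Longrightarrow\ g=h_2h_1\ \text{ with }h_2\in GL_n(R_s),\ h_1\in GL_n(R_x).\tag{5}$$

**Duals.** Write $g^{-t}=(g^{-1})^t$. Then
$$M(g)^*\cong M(g^{-t}).\tag{6}$$
For $(p,q)\in M(g)$ and $(p',q')\in M(g^{-t})$ we have $q^tq'=p^tg^tg^{-t}p'=p^tp'$ in $R_{xs}$. So $p^tp'\in R_x$ and $q^tq'\in R_s$ define one element of $R$. This bilinear pairing gives a map $M(g^{-t})\to M(g)^*$. Over $R_x$ and over $R_s$ it is the standard perfect pairing of free modules, so the map is an isomorphism over $D(x)$ and $D(s)$, hence an isomorphism.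

We shall need $g_m$ for other pairs of columns. For $\alpha,\beta\in R^n$ with $\beta^t\alpha=s$ and $m\in\mathbb Z$ put
$$g_m(\alpha,\beta)=1+(x^m-1)\,\frac{\alpha\beta^t}{s}\in GL_n(R_{xs}),\qquad g_m=g_m(a,b).$$
As before, $\alpha\beta^t/s$ is idempotent, so $g_{m+l}(\alpha,\beta)=g_m(\alpha,\beta)\,g_l(\alpha,\beta)$.

**Lemma 5.** $P_R(x^m,a)\cong M(g_m)$ for $m\ge1$.

*Proof.* We trivialize $P=P_R(x^m,a)$ on both open sets and compare. Over $R_x$ let
$$\varphi(c_0,c)=c-x^{-m}c_0\,a .$$
It maps $R_x^{n+1}$ onto $R_x^n$ and kills $(x^m,a)$. Over $R_s$, with $\pi=ab^t/s$, let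
$$\psi(c_0,c)=c+(x^m-1)\pi c-c_0\,a ,$$
which is defined over $R_s$ because $m\ge1$. Since $\pi a=a$, it sends $(x^m,a)$ to $a+(x^m-1)a-x^ma=0$. It is onto: for $d\in R_s^n$, the vector $(-b^td/s,\,(1-\pi)d)$ maps to
$$(1-\pi)d+0+\frac{b^td}{s}\,a=(1-\pi)d+\pi d=d .$$
So $\varphi$ and $\psi$ induce surjections of $P_x$ and $P_s$, which are projective of rank $n$, onto free modules of rank $n$. They are therefore isomorphisms. Over $R_{xs}$ we have $g_ma=x^ma$, whence
$$g_m\varphi(c_0,c)=g_mc-x^{-m}c_0\,x^ma=g_mc-c_0a=\psi(c_0,c).$$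
By recognition, $P\cong M(\psi\varphi^{-1})=M(g_m)$. $\square$

## 6. Homotopies of the gluing matrix

Only factors over $R_s$ on the left and over $R_x$ on the right can be removed by definition. The purpose of this section is to remove one more kind of factor, on either side: a matrix over $R_{xs}$ that is joined to $1$ by a polynomial path.

**Quillen's Lemma 1** (same paper). *Let $f\in A$ and $\theta(T)\in GL_r(A_f[T])$ with $\theta(0)=1$. There is $k$ such that whenever $c_1,c_2\in A$ and $c_1-c_2\in f^kA$, the matrix $\theta(c_1T)\,\theta(c_2T)^{-1}$ lies in the image of $GL_r(A[T])$.*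

*Example.* For $r=2$ and $\theta(T)=\begin{pmatrix}1&T/f\\0&1\end{pmatrix}$ we get $\theta(c_1T)\theta(c_2T)^{-1}=\begin{pmatrix}1&(c_1-c_2)T/f\\0&1\end{pmatrix}$, and $k=1$ will do.

**Lemma 6.** Let $g\in GL_n(R_{xs})$ and $e(T)\in GL_n(R_{xs}[T])$ with $e(0)=1$. Then $g\,e(1)\sim g$ and $e(1)\,g\sim g$.

*Proof.* **Step 1: one side suffices.** We have $e(1)g=g\cdot\bigl(g^{-1}e(1)g\bigr)$, and $g^{-1}e(T)g$ is again a path starting at $1$. So the second claim follows from the first.

**Step 2: make parts of the path regular.** Let $\theta(T)=g\,e(T)\,g^{-1}$, so $\theta(0)=1$. Apply Quillen's Lemma 1 to $\theta$, with ring $R_s$ and element $x$, comparing $c_1=c$ with $c_2=0$; and apply it to $e(T)^{-1}$, with ring $R_x$ and element $s$, comparing $c_1=c$ with $c_2=1$. After setting $T=1$, and taking the larger of the two exponents, we have one $k$ such that, for $c\in R$,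

* if $c\in x^kR$, then $\theta(c)$ comes from $GL_n(R_s)$;
* if $1-c\in s^kR$, then $e(c)^{-1}e(1)$ comes from $GL_n(R_x)$.

**Step 3: choose $c$.** Since $xR+sR=R$, also $x^kR+s^kR=R$, so some $c\in x^kR$ has $1-c\in s^kR$. For this $c$,
$$g\,e(1)=g\,e(c)\,g^{-1}\cdot g\cdot e(c)^{-1}e(1)=\theta(c)\cdot g\cdot\bigl(e(c)^{-1}e(1)\bigr)\sim g.\qquad\square$$

## 7. The period $n!$

We now prove
$$g_{m+n!}\sim g_m\qquad(m\in\mathbb Z).\tag{7}$$

Write $N=n!$. By Suslin's theorem (ii), applied to the exponents $(N,1,\ldots,1)$, the module $P_R(x^N,a)\cong M(g_N)$ is free. By (5),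
$$g_N=h_2h_1,\qquad h_2\in GL_n(R_s),\quad h_1=h_1(x;a,b)\in GL_n(\mathbb Z[x^{\pm1}][a,b]).$$
Hence $g_{N+m}=g_Ng_m=h_2h_1g_m\sim h_1g_m$. The obvious next move is not available: $h_1$ is a matrix over $R_x$, but it now stands on the left, where only matrices over $R_s$ may be removed. Freeness of $M(g_N)$ does not by itself say anything about $M(g_{N+m})$. What helps is that $R_x$ is a *polynomial* ring over $\mathbb Z[x^{\pm1}]$: the variables $a,b$ in $h_1$ can be contracted to constants, which joins $h_1$ by a path to a matrix in $x$ alone.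

**Step 1: a point at which $g_N$ is diagonal.** This step finds the constant end of the path. Let
$$\chi:R\to\mathbb Z[x],\qquad x\mapsto x,\quad y\mapsto0,\quad a\mapsto\epsilon_1,\quad b\mapsto\epsilon_1 .$$
It is well defined, as $x\cdot0+\epsilon_1^t\epsilon_1-1=0$. Since $\chi(s)=1$, it induces homomorphisms $R_s\to\mathbb Z[x]$ and $R_x,R_{xs}\to\mathbb Z[x^{\pm1}]$. Put
$$\kappa=\chi(h_2)\in GL_n(\mathbb Z[x]),\qquad d=\chi(g_N)=\operatorname{diag}(x^N,1,\ldots,1).$$
Applying $\chi$ to $g_N=h_2h_1$ gives $d=\kappa\cdot h_1(x;\epsilon_1,\epsilon_1)$.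

**Step 2: contract $h_1$.** This step replaces $h_1$ by $d$. Because $R_x$ is polynomial in $a,b$ over $\mathbb Z[x^{\pm1}]$, we may substitute
$$h(T)=h_1\bigl(x;\,(1-T)\epsilon_1+Ta,\ (1-T)\epsilon_1+Tb\bigr)\in GL_n(R_x[T]).$$
Then $h(0)=h_1(x;\epsilon_1,\epsilon_1)=\kappa^{-1}d$ and $h(1)=h_1$. Put $e(T)=h(0)^{-1}h(T)$, so that $e(0)=1$ and $h_1=\kappa^{-1}d\,e(1)$. Now
$$g_{N+m}\sim h_1g_m=\kappa^{-1}d\,e(1)\,g_m\sim d\,e(1)\,g_m=d\,g_m\cdot\bigl(g_m^{-1}e(1)g_m\bigr)\sim d\,g_m .$$
The first $\sim$ was explained above. The second removes $\kappa^{-1}$ on the left, which is allowed: $\kappa$ has entries in $\mathbb Z[x]$ and is invertible there, so it comes from $GL_n(R_s)$. The third is Lemma 6 for the path $g_m^{-1}e(T)g_m$.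

**Step 3: remove $d$.** The matrix $d$ also stands on the left and is not invertible over $R_s$. We split off a scalar matrix, which commutes with everything. Since $n$ divides $N$,
$$d=x^{N/n}\,\delta,\qquad \delta=\operatorname{diag}\bigl(x^{N-N/n},x^{-N/n},\ldots,x^{-N/n}\bigr),\qquad\det\delta=1 .$$
If $n=1$, then $\delta=1$. If $n\ge2$, then $\delta$ is the product, over $j=2,\ldots,n$, of the diagonal matrices with $x^{N/n}$ in place $1$, $x^{-N/n}$ in place $j$ and $1$ elsewhere. By Whitehead's lemma each of these is a product of elementary matrices over $\mathbb Z[x^{\pm1}]$; explicitly, for a unit $\lambda$,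
$$\begin{pmatrix}1&\lambda\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-\lambda^{-1}&1\end{pmatrix}\begin{pmatrix}1&\lambda\\0&1\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}
=\begin{pmatrix}0&\lambda\\-\lambda^{-1}&0\end{pmatrix}\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\begin{pmatrix}\lambda&0\\0&\lambda^{-1}\end{pmatrix},$$
and $\begin{pmatrix}0&-1\\1&0\end{pmatrix}=\varepsilon(1)$ is a product of elementary matrices by Section 4. Multiplying the off-diagonal entry of every elementary factor by $T$ gives $\delta(T)\in GL_n(\mathbb Z[x^{\pm1}][T])$ with $\delta(0)=1$ and $\delta(1)=\delta$. Lemma 6 yields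
$$d\,g_m=\delta(1)\cdot\bigl(x^{N/n}g_m\bigr)\sim x^{N/n}g_m=g_m\cdot\bigl(x^{N/n}I\bigr)\sim g_m ,$$
the last step because $x^{N/n}I\in GL_n(R_x)$ stands on the right. This proves (7). $\square$

**Proof of Theorem 2(1).** If $E\equiv F\bmod n!$, then $g_E\sim g_F$ by repeated use of (7). By Lemma 5 and (4), $P_R(x^E,a)\cong P_R(x^F,a)$. Base change along $R\to A$ gives $P(a_0^E,a_1,\ldots,a_n)\cong P(a_0^F,a_1,\ldots,a_n)$ for every unimodular row over every ring $A$, and (3) turns this into $P(a^e)\cong P(a^f)$. $\square$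

## 8. Exchanging $a$ and $b$ by alternating matrices of size $n$

The next aim is $g_m(b,a)\sim g_m(a,b)$ for even $n$. We repeat the moves of Section 3 with columns of length $n$. Such a move conjugates $g_m$ by a matrix $\tau$ over $R_s$: the factor $\tau$ on the left can be removed directly, but $\tau^{-1}$ on the right is not over $R_x$, and this is where Lemma 6 enters.

**Lemma 7.** Let $\alpha,\beta\in R^n$ with $\beta^t\alpha=s$, let $S$ be an alternating integer $n\times n$ matrix, let $L\in GL_n(\mathbb Z)$ and $m\in\mathbb Z$. Then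

* (a) $g_m(\alpha+S\beta,\beta)\sim g_m(\alpha,\beta)$;
* (b) $g_m(\alpha,\beta+S\alpha)\sim g_m(\alpha,\beta)$;
* (c) $g_m(L\alpha,L^{-t}\beta)\sim g_m(\alpha,\beta)$.

*Proof.* In each case the new pair again has product $s$: $\beta^tS\beta=0$ in (a), $(S\alpha)^t\alpha=-\alpha^tS\alpha=0$ in (b), and $(L^{-t}\beta)^tL\alpha=\beta^t\alpha$ in (c).

**Part (c).** The left side is $L\,g_m(\alpha,\beta)\,L^{-1}$, and $L^{\pm1}$ is invertible over $R$ itself.

**Part (a).** Since $\beta^tS\beta=0$, the matrix $S\beta\beta^t$ has square $0$. So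
$$\tau(T)=1+T\,\frac{S\beta\beta^t}{s}\in GL_n(R_s[T]),\qquad \tau(T)^{-1}=1-T\,\frac{S\beta\beta^t}{s}.$$
We have $\tau(1)\alpha=\alpha+S\beta\,(\beta^t\alpha)/s=\alpha+S\beta$ and $\beta^t\tau(1)^{-1}=\beta^t-(\beta^tS\beta)\beta^t/s=\beta^t$. Therefore
$$g_m(\alpha+S\beta,\beta)=\tau(1)\,g_m(\alpha,\beta)\,\tau(1)^{-1}\sim g_m(\alpha,\beta)\,\tau(1)^{-1}\sim g_m(\alpha,\beta).$$
The first $\sim$ holds because $\tau(1)\in GL_n(R_s)$ stands on the left, the second by Lemma 6 for the path $\tau(T)^{-1}$.

**Part (b).** Since $\alpha^tS\alpha=0$, the matrix $\alpha\alpha^tS$ has square $0$. Let $\tau(T)=1+T\,\alpha\alpha^tS/s$, so $\tau(T)^{-1}=1-T\,\alpha\alpha^tS/s$. Then $\tau(1)\alpha=\alpha+\alpha(\alpha^tS\alpha)/s=\alpha$, and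
$$\beta^t\tau(1)^{-1}=\beta^t-\frac{(\beta^t\alpha)\,\alpha^tS}{s}=\beta^t-\alpha^tS=(\beta+S\alpha)^t .$$
So $g_m(\alpha,\beta+S\alpha)=\tau(1)g_m(\alpha,\beta)\tau(1)^{-1}$, and we conclude as in (a). $\square$

**The exchange.** Let $n$ be even, and now let $J$ be the block diagonal matrix of size $n$ with blocks $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$; so $J$ is alternating, $J^t=-J$ and $J^2=-1$. Apply (a), (b), (a) of Lemma 7 with $S=J$:
$$(a,b)\ \to\ (a+Jb,\ b)\ \to\ \bigl(a+Jb,\ b+Ja+J^2b\bigr)=(a+Jb,\ Ja)\ \to\ \bigl(a+Jb+J^2a,\ Ja\bigr)=(Jb,\ Ja).$$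
Then apply (c) with $L=J^{-1}$, for which $L^{-t}=J^t=-J$: the pair $(Jb,Ja)$ becomes $(b,-J^2a)=(b,a)$. Hence
$$g_m(b,a)\sim g_m(a,b)\qquad(n\text{ even},\ m\in\mathbb Z).\tag{8}$$

## 9. Duals over every commutative ring

**Proof of Theorem 2(2).** Let $n$ be even and $E+F\equiv0\bmod n!$. The inverse transpose of the gluing matrix is
$$g_E(a,b)^{-t}=g_{-E}(a,b)^t=1+(x^{-E}-1)\,\frac{ba^t}{s}=g_{-E}(b,a).$$
By Lemma 5, (6), (8), (7) with $-E\equiv F\bmod n!$, and Lemma 5 again,
$$P_R(x^E,a)^*\cong M\bigl(g_{-E}(b,a)\bigr)\cong M\bigl(g_{-E}(a,b)\bigr)\cong M(g_F)\cong P_R(x^F,a).$$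
Here it matters that (7) and (8) hold for negative $m$. Now let $(a_0,\ldots,a_n)$ be unimodular over a ring $A$. Base change along the homomorphism $R\to A$ of Section 5, which commutes with duals, gives $P(a_0^E,a_1,\ldots,a_n)^*\cong P(a_0^F,a_1,\ldots,a_n)$. By (3), $P(a^e)^*\cong P(a^f)$. $\square$

**Proof of Theorem 1.** If $n$ is odd, $P(a^e)$ has odd rank and type $1$, so it is self dual by (i), or by the argument in Section 3. If $n$ is even, take $f=e$ in Theorem 2(2): the hypothesis $E+F\equiv0$ becomes $2E\equiv0\bmod n!$. $\square$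

## 10. Degrees of maps $S^{2n+1}\to\mathbb C^{n+1}\setminus\{0\}$

We prove Theorem 3. Let $A_n\subset\Lambda\subset\mathcal C=\mathbb C(S^{2n+1})$. The row $z=(z_0,\ldots,z_n)$ is unimodular over $\Lambda$, since $\sum\bar z_\nu z_\nu=1$.

**The implications "$\Leftarrow$".** The first is Theorem 2(1). The second, for $n$ even, is Theorem 2(2). For $n$ odd it reads: if $E\equiv F$, then $P_\Lambda(z^e)^*\cong P_\Lambda(z^f)$; this follows from $P_\Lambda(z^e)^*\cong P_\Lambda(z^e)$, by (i), and Theorem 2(1).

**The implications "$\Rightarrow$".** An isomorphism over $\Lambda$ gives one over $\mathcal C$ by extension of scalars. So we work over $\mathcal C$, where we can detect $E$ modulo $n!$ by a degree. A unimodular row $v$ over $\mathcal C$ is a continuous nowhere zero map $S^{2n+1}\to\mathbb C^{n+1}$. Let $\deg v$ be the degree of $v/|v|:S^{2n+1}\to S^{2n+1}$. The topological input, due to Bott, is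
$$\pi_{2n}(U(n))\cong\mathbb Z/n!,\qquad \pi_{2n}(U(n+1))=0 .$$

**Step 1: isomorphic modules come from rows in one orbit.** Suppose $P_{\mathcal C}(v)\cong P_{\mathcal C}(w)$. Write $\mathcal C^{n+1}=\mathcal Cv\oplus Q=\mathcal Cw\oplus Q'$, with $Q\cong P_{\mathcal C}(v)\cong P_{\mathcal C}(w)\cong Q'$. Both $\mathcal Cv$ and $\mathcal Cw$ are free on the given generators. Combining $v\mapsto w$ with an isomorphism $Q\cong Q'$ gives $\alpha\in GL_{n+1}(\mathcal C)$ with $\alpha v=w$.

**Step 2: $\deg(\alpha v)\equiv\deg v\bmod n!$ for $\alpha\in GL_{n+1}(\mathcal C)$.** First we separate the contributions of $\alpha$ and $v$. View $\alpha$ as a map $S^{2n+1}\to G=GL_{n+1}(\mathbb C)$ and let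
$$\mu:G\times S^{2n+1}\to S^{2n+1},\qquad \mu(\gamma,u)=\gamma u/|\gamma u| .$$
Let $\sigma$ generate $H^{2n+1}(S^{2n+1};\mathbb Z)$. By the Künneth formula (the cohomology of the sphere is free),
$$H^{2n+1}(G\times S^{2n+1})=H^{2n+1}(G)\otimes1\ \oplus\ H^0(G)\otimes\sigma .$$
Since $G$ is connected, $\mu^*\sigma=\xi\otimes1+l\,(1\otimes\sigma)$ with $\xi\in H^{2n+1}(G)$ and $l\in\mathbb Z$. Let $\epsilon_0=(1,0,\ldots,0)^t\in\mathbb C^{n+1}$. Restricting to $G\times\{\epsilon_0\}$ kills $1\otimes\sigma$ and gives $\xi=\mathrm{ev}^*\sigma$ with $\mathrm{ev}(\gamma)=\gamma\epsilon_0/|\gamma\epsilon_0|$. Restricting to $\{1\}\times S^{2n+1}$ kills $\xi\otimes1$ and gives $l=1$, because $\mu(1,u)=u$. Pull back along $(\alpha,v/|v|):S^{2n+1}\to G\times S^{2n+1}$. The composite with $\mu$ is $\alpha v/|\alpha v|$, so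
$$\deg(\alpha v)=\deg(\alpha\epsilon_0)+\deg v .$$

It remains to see that $\deg(\alpha\epsilon_0)\in n!\,\mathbb Z$. Fix a base point $p\in S^{2n+1}$. As $G$ is connected, a path in $G$ from $\alpha(p)^{-1}$ to $1$, multiplied by $\alpha$, is a homotopy from $\alpha(p)^{-1}\alpha$ to $\alpha$. So we may assume $\alpha(p)=1$. As $G$ deformation retracts onto $U(n+1)$, keeping $1$ fixed, we may assume further that $\alpha$ has values in $U(n+1)$. These changes are homotopies of $\alpha\epsilon_0$ as a map into $\mathbb C^{n+1}\setminus\{0\}$, so they do not change its degree. Now $\gamma\mapsto\gamma\epsilon_0$ is the fibration $U(n+1)\to S^{2n+1}$ with fiber $U(n)$, and $\deg(\alpha\epsilon_0)$ lies in the image of the first map of the exact sequence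
$$\pi_{2n+1}(U(n+1))\to\pi_{2n+1}(S^{2n+1})=\mathbb Z\to\pi_{2n}(U(n))\to\pi_{2n}(U(n+1))=0 .$$
This image is the kernel of a surjection $\mathbb Z\to\pi_{2n}(U(n))\cong\mathbb Z/n!$, so it is $n!\,\mathbb Z$.

**Step 3: $\deg(z^e)=E$.** Let $G_e:\mathbb C^{n+1}\to\mathbb C^{n+1}$ be $(z_\nu)\mapsto(z_\nu^{e_\nu})$, which vanishes only at $0$. Choose $c\in\mathbb C^{n+1}$ with all coordinates nonzero, with $|c|<\min_{S^{2n+1}}|G_e|$, and so small that $\sum|c_\nu|^{2/e_\nu}<1$. For $0\le t\le1$ the map $G_e-tc$ has no zero on $S^{2n+1}$. So $\deg(z^e)$ is the degree of $(G_e-c)/|G_e-c|$ on $S^{2n+1}$. The zeros of $G_e-c$ are the solutions of $z_\nu^{e_\nu}=c_\nu$. There are exactly $E$ of them, and all lie in the open unit ball. At each the complex Jacobian determinant $\prod e_\nu z_\nu^{e_\nu-1}$ is nonzero, and the real Jacobian determinant is the square of its absolute value, hence positive. Remove small disjoint balls around the zeros from the unit ball. On what is left $(G_e-c)/|G_e-c|$ is defined, so its degree on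 $S^{2n+1}$ is the sum of its degrees on the small spheres. Each of these is $+1$, since near a simple zero the map is homotopic to its derivative, an orientation-preserving linear isomorphism. The sum is $E$.

**Step 4: the dual row has degree $(-1)^{n+1}E$.** Let $w=\overline{z^e}/|z^e|^2$, a row over $\mathcal C$. Then $w^tz^e=1$, so $P_{\mathcal C}(z^e)^*\cong P_{\mathcal C}(w)$ by (2). Moreover $w/|w|$ is $z^e/|z^e|$ followed by complex conjugation. Conjugation on $\mathbb C^{n+1}=\mathbb R^{2n+2}$ is orthogonal and changes $n+1$ signs, so it has determinant $(-1)^{n+1}$, and this is its degree on the sphere. Hence $\deg w=(-1)^{n+1}E$.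

**Step 5: the two implications and the classification.** If $P_\Lambda(z^e)\cong P_\Lambda(z^f)$, then Steps 1–3 give $E\equiv F\bmod n!$. If $P_\Lambda(z^e)^*\cong P_\Lambda(z^f)$, then $P_{\mathcal C}(w)\cong P_{\mathcal C}(z^f)$, and Steps 1–4 give $(-1)^{n+1}E\equiv F\bmod n!$, which is the same as $E\equiv(-1)^{n+1}F$. This proves both equivalences. Taking $f=e$ and $n$ even in the second, $P_\Lambda(z^e)$ is self dual if and only if $2E\equiv0\bmod n!$. Every class in $\mathbb Z/n!$ is the class of some $E>0$, realized by $e=(E,1,\ldots,1)$, so there are exactly $n!$ isomorphism classes, and duality acts on them by $E\mapsto(-1)^{n+1}E$. $\square$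

*Examples.* For $n=2$ there are two classes, $E$ even and $E$ odd, each fixed by duality. For $n=3$ there are six classes, all fixed. For $n=4$ there are $24$ classes, and duality is $E\mapsto-E$ on $\mathbb Z/24$. Exactly two classes are self dual: $E\equiv0$, the free module, and $E\equiv12$, the class of $P_\Lambda(z_0^{12},z_1,z_2,z_3,z_4)$, which is not free by Theorem 3, because the free module has class $0$ by (ii).
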